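# Weak saturation of uniform hypergraphs and forms on a union of subspaces

## Products of linear forms on $q$ subspaces with a common part

Fix integers $n\ge m\ge r\ge 1$ and $1\le q\le\binom mr$, and put
$$p=n-m,\qquad h=m-r+1\ge 1,\qquad N=p+h=n-r+1 .$$
Let $T=\mathbb R^N=W\oplus S$, where $W=\mathbb R^p$ consists of the first $p$ coordinates and $S=\mathbb R^h$ of the last $h$. Let $\pi:T\to S$ be the projection along $W$. Choose distinct reals $\tau_1,\dots,\tau_n$. To each $v\in[n]=\{1,\dots,n\}$ attach the linear form
$$\ell_v(x)=\sum_{i=1}^N\tau_v^{\,i-1}x_i ,$$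
and to each $r$-subset $E$ of $[n]$ attach the product $f_E=\prod_{v\in E}\ell_v$, a form (homogeneous polynomial) of degree $r$ on $T$. Finally choose points $g_1,\dots,g_q\in S$ and set
$$L_j=W+\mathbb R g_j\quad(1\le j\le q),\qquad Z=L_1\cup\dots\cup L_q .$$
The object of these notes is the family of functions $u_E=f_E|_Z$, regarded as vectors in the space $Q$ of all restrictions to $Z$ of forms of degree $r$ on $T$. In other words, $Q$ is the space of degree-$r$ forms modulo those that vanish on $Z$.

Here is what it is for. Let $M\subseteq[n]$ be an $m$-set, let $P=[n]\setminus M$ (so $|P|=p$), and let $T_M=\bigcap_{v\in P}\ker\ell_v$. If an $r$-set $F$ is not contained in $M$, then $f_F$ has a factor $\ell_v$ with $v\in P$, so $f_F$ vanishes on $T_M$. Thus a point of $T_M$ sees only the $r$-sets inside $M$. We shall prove that $T_M$ meets each translate $g_j+W$ in exactly one point. Hence $Z$ contains $q$ points of every $T_M$, and for a good choice of the $g_j$ these $q$ points can tell apart any $q$ of the $r$-subsets of $M$. At the same time $Q$ is small. To measure it, let $c_p(t)$ be the number of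 monomials of degree $t$ in $p$ variables, so that $c_p(t)=\binom{p-1+t}{t}$ for $p\ge1$, while $c_0(0)=1$ and $c_0(t)=0$ for $t\ge1$. For integers $m\ge r\ge 0$, $p\ge0$, $q\ge 1$ let
$$d_p(r,m)=d_p(r,m;q)=\sum_{t=0}^{r}c_p(t)\,\min\Big\{q,\binom{m-t}{r-t}\Big\}.\tag{1}$$
We write $A^{(r)}$ for the set of $r$-subsets of a set $A$.

**Proposition 1.** Let $n\ge m\ge r\ge1$, $1\le q\le\binom mr$ and $p=n-m$. There are a real vector space $Q$ with $\dim Q\le d_p(r,m;q)$ and vectors $u_E\in Q$ $(E\in[n]^{(r)})$ such that

$$\begin{gathered}\text{for every } m\text{-set } M\subseteq[n]\text{ and every }\mathcal E\subseteq M^{(r)}\text{ with }|\mathcal E|\le q,\text{ the vectors } u_E\ (E\in\mathcal E)\\ \text{are linearly independent modulo } \operatorname{span}\{u_F: F\in[n]^{(r)},\ F\not\subseteq M\}.\end{gathered}\tag{2}$$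

**Example.** Take $n=4$, $m=3$, $r=2$, $q=2$, so $p=1$, $h=2$, $N=3$, and let $\tau_v=v$. Then $\ell_v=x_1+vx_2+v^2x_3$ and $W$ is the $x_1$-axis. Take $g_1=(1,0)$ and $g_2=(0,1)$ in $S$. Then $L_1=\{x_3=0\}$ and $L_2=\{x_2=0\}$ are two planes sharing the line $W$. A quadratic form vanishes on $Z=L_1\cup L_2$ exactly when it is a multiple of $x_2x_3$, so $\dim Q=6-1=5$. Formula (1) gives $d_1(2,3;2)=1\cdot2+1\cdot2+1\cdot1=5$. For $M=\{1,2,3\}$ the plane $T_M$ is $x_1=-4x_2-16x_3$. It contains $z_1=(-4,1,0)\in g_1+W$ and $z_2=(-16,0,1)\in g_2+W$. On $T_M$ we have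
$$\ell_1=-3(x_2+5x_3),\quad \ell_2=-2(x_2+6x_3),\quad \ell_3=-(x_2+7x_3),\quad \ell_4=0 .$$
So the values of $(f_{12},f_{13},f_{23})$ are $(6,3,2)$ at $z_1$ and $(180,105,84)$ at $z_2$, while $f_{14},f_{24},f_{34}$ vanish at both points. The three $2\times2$ minors are $630-540=90$, $504-360=144$ and $252-210=42$, all nonzero. So any two of $u_{12},u_{13},u_{23}$ are independent modulo the span of $u_{14},u_{24},u_{34}$, as (2) demands.

Property (2) bounds the length of a certain process of adding edges to a hypergraph one at a time. We now describe that process.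

## Weakly saturated $r$-graphs for a prescribed edge count

An $r$-graph $H$ is a pair $(V(H),E(H))$ with $E(H)\subseteq V(H)^{(r)}$; its size is $e(H)=|E(H)|$. We identify an $r$-graph on $[n]$ with its edge set.

**Definition (weak saturation).** Let $\mathcal F$ be a family of $r$-graphs. An $r$-graph $G$ on $[n]$ is weakly $\mathcal F$-saturated if the edges of $[n]^{(r)}\setminus G$ can be listed as $E_1,\dots,E_s$ (an $\mathcal F$-proper ordering) so that for each $i$ the graph $G\cup\{E_1,\dots,E_i\}$ contains a copy of some member of $\mathcal F$ that contains the edge $E_i$. It is minimum if no weakly $\mathcal F$-saturated $r$-graph on $[n]$ has fewer edges.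

Let $\mathcal H_r(m,l)$ be the family of all $r$-graphs with $m$ vertices and $l$ edges. For $n\ge m$, a graph $G$ is weakly $\mathcal H_r(m,l)$-saturated exactly when the missing edges can be added one at a time so that each new edge lies in some $m$-subset of $[n]$ that spans at least $l$ edges after the addition. How few edges can such a $G$ have? Throughout, $1\le l\le\binom mr$, which forces $m\ge r$, and $q$ stands for
$$q=\binom mr-l+1,\qquad\text{so that } 1\le q\le\binom mr .$$
This is the largest number of edges that may be missing from the $m$-set just before the addition.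

Three cases can be done by hand.

*Singletons.* Let $r=1$. An edge is a point, and a new point can be added if and only if at least $l-1$ points are already present: an $m$-set containing the new point and $l-1$ old ones exists because $l\le m$. So the minimum is $l-1$.

*Triangles.* Let $r=2$, $m=l=3$, $n\ge3$. A new edge must close a triangle, so its ends are already in the same component. Adding edges therefore never merges components. The final graph is complete, so $G$ is connected. Conversely, a connected graph that is not complete has two vertices at distance $2$, and we may join them; repeating this completes the graph. So weakly saturated means connected, and the minimum is $n-1$.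

*Five edges on four vertices.* Let $r=2$, $m=4$, $l=5$, so $q=2$. Just before an addition, the $4$-set used spans at least $4$ edges. A graph with $4$ edges on $4$ vertices is a $4$-cycle or a triangle with a pendant edge, so the spanned graph is connected and contains a cycle. Hence components never merge, and $G$ is connected. If $G$ is not complete, the first addition shows that $G$ contains a cycle. Thus $e(G)\ge n$, and a complete $G$ also has $\binom n2\ge n$ edges. Equality is possible: take $4$ edges on $[4]$ and attach each further vertex $x$ to one earlier vertex $a$. The two missing edges of $[4]$ can be added. Once the earlier vertices form a complete graph, $xb$ can be added using $\{x,a,b,c\}$, which then spans $ab,ac,bc,xa,xb$. So the minimum is $n$.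

The last example has a recursive shape, which the following construction makes general.

**Definition (the graphs $G(n,r,m,l)$).** Let $n\ge m$ and $1\le l\le\binom mr$. If $n=m$, let $G(m,r,m,l)$ be any member of $\mathcal H_r(m,l-1)$ placed on $[m]$. If $n>m$, choose any $G_{n-1}=G(n-1,r,m,l)$ and an $(r-1)$-graph $G'=G(n-1,r-1,m-1,l')$ on $[n-1]$, where $l'=l-\binom{m-1}r$; if $l\le\binom{m-1}r+1$, take $G'$ to be the empty graph. Then set
$$G(n,r,m,l)=G_{n-1}\cup\{E\cup\{n\}:E\in G'\}.$$

For example, let $r=3$, $m=4$, $l=3$. We start with two triples on $[4]$. Since $3\ge\binom33+2$, each later vertex $n$ gets as its link a graph $G(n-1,2,3,2)$. That graph consists of a single edge, because it starts with one edge on $[3]$ and $2\le\binom22+1$ makes every further link empty. So $e(G(n,3,4,3))=2+(n-4)=n-2$.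

The problem comes from "Uniform Families and Count Matroids" (https://pikhurko.github.io/E/Pikhurko01gc.pdf): prove or disprove the conjecture that for any $n,r,m,l\in\mathbb N$ with $m\le n$ and $1\le l\le\binom mr$, the graph $G(n,r,m,l)$ is a minimum weakly $\mathcal H_r(m,l)$-saturated graph. The answer is yes, with a formula.

**Theorem 2.** Let $m\le n$ and $1\le l\le\binom mr$. The minimum size of a weakly $\mathcal H_r(m,l)$-saturated $r$-graph on $[n]$ is
$$w(n,r,m,l):=\binom nr-d_{n-m}(r,m;q)=\sum_{t=0}^{r}c_{n-m}(t)\max\Big\{0,\binom{m-t}{r-t}-q\Big\},\tag{3}$$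
and every $G(n,r,m,l)$ is weakly saturated and has exactly this size. Hence the conjecture holds.

In the case of five edges on four vertices, (3) reads $(6-2)+p(3-2)+0=4+p=n$. For triangles, $q=1$ and it reads $(3-1)+p(2-1)+0=n-1$. For $r=1$ it reads $m-q=l-1$.

## Counting the edges of $G(n,r,m,l)$

**Step 1: a recurrence for $d_p$.** This step supplies the identity that mirrors the inductive construction. Sorting monomials by whether the last variable divides them, we get $c_p(t)=c_{p-1}(t)+c_p(t-1)$ for $p,t\ge1$. Also $c_p(0)=c_{p-1}(0)=1$. Let $p\ge1$, $m\ge r\ge1$ and $\beta_t=\min\{q,\binom{m-t}{r-t}\}$. Then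
$$\sum_{t=0}^rc_p(t)\beta_t=\sum_{t=0}^rc_{p-1}(t)\beta_t+\sum_{t=1}^rc_p(t-1)\beta_t .$$
In the last sum put $t=t'+1$; then $\beta_t=\min\{q,\binom{m-1-t'}{r-1-t'}\}$ and $t'$ runs from $0$ to $r-1$. Hence
$$d_p(r,m)=d_{p-1}(r,m)+d_p(r-1,m-1)\qquad(p\ge1,\ m\ge r\ge1),\tag{4}$$
with the same $q$ in all three terms.

**Step 2: the sum without truncation.** This step proves that the two expressions in (3) agree. Let $s_p(r,m)=\sum_{t=0}^rc_p(t)\binom{m-t}{r-t}$. The computation of Step 1 used no property of $\beta_t$ except that it depends only on $m-t$ and $r-t$. So $s_p$ also satisfies (4). Moreover $s_0(r,m)=\binom mr$ and $s_p(0,m)=1$. By induction on $p+r$ and Pascal's rule $\binom{m+p-1}r+\binom{m+p-1}{r-1}=\binom{m+p}r$, we get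
$$\sum_{t=0}^rc_p(t)\binom{m-t}{r-t}=\binom{m+p}r .\tag{5}$$
Subtracting (1) from (5) with $p=n-m$, and using $b-\min\{q,b\}=\max\{0,b-q\}$, gives the equality in (3).

**Lemma 3.** Every $G(n,r,m,l)$ is weakly $\mathcal H_r(m,l)$-saturated and has $\binom nr-d_{n-m}(r,m;q)$ edges.

**Step 3: the size.** We count by induction on $n$, for all $r,m,l$ at once. If $n=m$, the size is $l-1=\binom mr-q$, and $d_0(r,m)=\min\{q,\binom mr\}=q$. Let $n>m$ and $p=n-m\ge 1$. By induction $G_{n-1}$ misses $d_{p-1}(r,m)$ edges of $[n-1]^{(r)}$. So by (4) it suffices to show that the number of missing edges through $n$, which is $\binom{n-1}{r-1}-|G'|$, equals $d_p(r-1,m-1;q)$.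

Suppose first that $l\le\binom{m-1}r+1$. This is equivalent to $q\ge\binom mr-\binom{m-1}r=\binom{m-1}{r-1}$, and it includes every case with $r=1$. Here $G'=\emptyset$. By Pascal's rule $\binom{a-1}{b-1}\le\binom ab$, so $\binom{m-1-t}{r-1-t}\le\binom{m-1}{r-1}\le q$ for all $t$, and the truncation in $d_p(r-1,m-1;q)$ has no effect. By (5), $d_p(r-1,m-1;q)=\binom{m-1+p}{r-1}=\binom{n-1}{r-1}$, as required.

Suppose now that $l\ge\binom{m-1}r+2$. Then $r\ge2$ and $G'=G(n-1,r-1,m-1,l')$, with $2\le l'\le\binom{m-1}{r-1}$. The value of $q$ belonging to $G'$ is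
$$\binom{m-1}{r-1}-l'+1=\binom{m-1}{r-1}+\binom{m-1}r-l+1=\binom mr-l+1=q,$$
the same $q$, and $(n-1)-(m-1)=p$. So induction gives $\binom{n-1}{r-1}-|G'|=d_p(r-1,m-1;q)$.

**Step 4: weak saturation.** We exhibit a proper ordering, again by induction on $n$. If $n=m$, the graph has $l-1$ edges, so after any addition $[m]$ spans at least $l$ edges, and any ordering works. Let $n>m$. First fill $[n-1]$, using that $G_{n-1}$ is weakly saturated. Now all $r$-subsets of $[n-1]$ are present. If $l\le\binom{m-1}r+1$, take any missing $E\ni n$ and any $m$-set $M\supseteq E$. The set $M\setminus\{n\}$ contributes $\binom{m-1}r$ edges, so $M$ spans at least $\binom{m-1}r+1\ge l$ edges once $E$ is added. Otherwise $G'$ is weakly $\mathcal H_{r-1}(m-1,l')$-saturated by induction; add the edges $E\cup\{n\}$ in the order of a proper ordering for $G'$. When $E$ is added to the link, it lies in an $(m-1)$-set $A\subseteq[n-1]$ spanning at least $l'$ link edges. Then $A\cup\{n\}$ contains $E\cup\{n\}$ and spans at least $\binom{m-1}r+l'=l$ edges. This proves Lemma 3. $\square$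

What remains of Theorem 2 is the lower bound: *a weakly saturated graph misses at most $d_p(r,m;q)$ edges.*

## From property (2) to a bound on the missing edges

**Lemma 4.** Let vectors $u_E$ $(E\in[n]^{(r)})$ in a vector space $Q$ satisfy (2), with $q=\binom mr-l+1$. If $G$ is weakly $\mathcal H_r(m,l)$-saturated with proper ordering $E_1,\dots,E_s$, then $u_{E_1},\dots,u_{E_s}$ are linearly independent. In particular $s\le\dim Q$.

*Proof.* Let $M_i\supseteq E_i$ be an $m$-set that spans at least $l$ edges of $G\cup\{E_1,\dots,E_i\}$. Then it spans at least $l-1$ edges of $G\cup\{E_1,\dots,E_{i-1}\}$. All other $r$-subsets of $M_i$ occur among $E_i,\dots,E_s$, so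
$$|\{j\ge i:E_j\subseteq M_i\}|\le\binom mr-(l-1)=q .\tag{6}$$
Suppose $\sum_jc_ju_{E_j}=0$ nontrivially, and let $i$ be the smallest index with $c_i\ne0$. Move to the right all terms with $E_j\not\subseteq M_i$:
$$\sum_{j\ge i,\ E_j\subseteq M_i}c_ju_{E_j}\in\operatorname{span}\{u_F:F\not\subseteq M_i\}.$$
By (6) at most $q$ edges occur on the left, all inside $M_i$, so (2) forces all their coefficients to vanish. But $c_i\neq0$ is one of them, a contradiction. $\square$

So we need vectors with property (2) in a space of dimension at most $d_p(r,m;q)$. For $q=1$, that is $l=\binom mr$, there is a natural choice. Let $T=\mathbb R^{p+1}$, let $\ell_v(x)=\sum_{i=1}^{p+1}\tau_v^{i-1}x_i$ and $u_E=f_E=\prod_{v\in E}\ell_v$, in the space of all forms of degree $r$ on $T$. Any $p+1$ of the $\ell_v$ are independent (Vandermonde). So for an $m$-set $M$ with complement $P$ the space $\bigcap_{v\in P}\ker\ell_v$ is a line, spanned by some $x_M$, and $\ell_v(x_M)\ne0$ for $v\in M$. Evaluation at $x_M$ kills $f_F$ for $F\not\subseteq M$ and does not kill $f_E$ for $E\subseteq M$, which is (2) with $q=1$. The dimension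 is $\binom{p+r}r=\sum_{t\le r}c_p(t)=d_p(r,m;1)$, exactly what we need.

For $q\ge2$ this choice cannot work. The $t=0$ term of (1) is $\min\{q,\binom mr\}=q\ge2$, so $d_p(r,m;q)>d_p(r,m;1)=\binom{p+r}r$. By Lemma 3 some weakly saturated graph really misses $d_p(r,m;q)$ edges, so by Lemma 4 no space of dimension $\binom{p+r}r$ carries vectors with property (2). One evaluation point per $M$ separates one edge, and we need $q$ points.

The next thing to try is more room: use forms on $\mathbb R^N$ with $N>p+1$, so that $T_M$ has dimension $N-p>1$ and contains many points. With $N=p+h$ we shall see that all $f_E$, $E\subseteq M$, are independent on $T_M$. But the space of degree-$r$ forms in $N=n-r+1$ variables has dimension $\binom{N-1+r}r=\binom nr$, and the resulting bound $s\le\binom nr$ is empty. A smaller $N$ can help, but not enough. Take $r=2$, $m=4$, $l=5$, $q=2$ and $N=p+2$. On the plane $T_M$ the four forms $\ell_v$, $v\in M$, are pairwise nonproportional. By unique factorization any two of their products $f_E$, $E\subseteq M$, are then independent, and (2) holds for $q=2$. The dimension is $\binom{p+3}2=\binom{n-1}2$,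 so the bound is $e(G)\ge\binom n2-\binom{n-1}2=n-1$. The truth is $n$.

Nor does it suffice to use $q$ separate copies of the $q=1$ space, one per evaluation point. The direct sum has dimension $q\binom{p+r}r$, which for $r=2$, $m=4$, $q=2$, $p=1$ equals $6$, while $d_1(2,4;2)=2+2+1=5$.

What must be found is a small subset of $\mathbb R^{p+h}$ that contains, for every $M$ at once, $q$ points of $T_M$ in sufficiently general position. The obstacle is that there are $\binom nm$ spaces $T_M$, and the points seem to depend on $M$. The way through is that every $T_M$ is complementary to the same space $W$. So a point $g\in S$ lifts to exactly one point of each $T_M$, and all these lifts lie in $W+\mathbb Rg$, of dimension at most $p+1$. Choosing $q$ points $g_j\in S$ once and for all puts everything into $Z=\bigcup_jL_j$. The spaces $L_j$ overlap in $W$. This makes the space of forms on $Z$ smaller than the sum of $q$ copies, and counting by degree in the $W$-variables gives exactly (1).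

## Proof of Proposition 1

We use the notation $T=W\oplus S$, $\pi$, $\ell_v$, $f_E$, $T_M$ of the first section. The points $g_j$ are not yet chosen.

**Step 1: every $T_M$ projects isomorphically to $S$.** This is what allows one choice of points to serve all $M$. For $k\le N$ the first $k$ coefficients of any $k$ of the forms $\ell_v$ make a nonsingular Vandermonde matrix, since the $\tau_v$ are distinct. Two facts follow:

* (a) any at most $N$ of the $\ell_v$ are linearly independent on $T$;
* (b) any $p$ of the restrictions $\ell_v|_W$ are linearly independent on $W=\mathbb R^p$.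

Let $M$ be an $m$-set and $P=[n]\setminus M$, so $|P|=p$. By (a), $\dim T_M=N-p=h$. By (b), the only point of $W$ where all $\ell_v$, $v\in P$, vanish is $0$, so $T_M\cap W=0$. As $W=\ker\pi$, the map $\pi|_{T_M}:T_M\to S$ is injective, and since $\dim T_M=h=\dim S$ it is an isomorphism. Let $\sigma_M:S\to T_M$ be its inverse.

**Step 2: the polynomials $f_E\circ\sigma_M$, $E\in M^{(r)}$, on $S$ are linearly independent.** This says that $T_M$ has enough points to separate all $r$-subsets of $M$. Let $E\in M^{(r)}$. Since
$$|P\cup(M\setminus E)|=p+m-r=p+h-1=N-1,$$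
there is $x_E\ne0$ in $T$ with $\ell_v(x_E)=0$ for all $v\in P\cup(M\setminus E)$. If also $\ell_u(x_E)=0$ for some $u\in E$, then $N$ forms, independent by (a), would vanish at a nonzero point of $\mathbb R^N$, which is impossible. So $x_E\in T_M$ and $f_E(x_E)\ne0$. If $E'\in M^{(r)}$ and $E'\ne E$, then $E'$ meets $M\setminus E$, so $f_{E'}(x_E)=0$. Since $\sigma_M(\pi(x_E))=x_E$, evaluating a linear relation among the $f_{E'}\circ\sigma_M$ at $\pi(x_E)$ isolates the coefficient of $E$ and shows that it is $0$.

**Step 3: the choice of $g_1,\dots,g_q$.** We want $q$ points of $S$ that work for all $M$ and all small families at the same time. Let $M$ be an $m$-set and let $\mathcal E=\{A_1,\dots,A_a\}\subseteq M^{(r)}$ with $1\le a\le q$. Consider the polynomial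
$$\Delta_{M,\mathcal E}(y_1,\dots,y_a)=\det\big(f_{A_i}(\sigma_M(y_k))\big)_{i,k=1}^a$$
on $S^a$. It is not the zero polynomial. Indeed, the vectors $\big(f_{A_1}(\sigma_M(y)),\dots,f_{A_a}(\sigma_M(y))\big)$, $y\in S$, span $\mathbb R^a$; otherwise a nonzero vector orthogonal to all of them would be a linear relation among the $f_{A_i}\circ\sigma_M$, contrary to Step 2. Choosing $y_1,\dots,y_a$ so that the corresponding vectors form a basis makes the determinant nonzero. There are finitely many pairs $(M,\mathcal E)$. View each $\Delta_{M,\mathcal E}$ as a polynomial on $S^q$ in the first $a$ points. The product of all of them is a nonzero polynomial, so it is nonzero at some point of the real space $S^q$. Hence we can fix $g_1,\dots,g_q\in S$ with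
$$\Delta_{M,\mathcal E}(g_1,\dots,g_{|\mathcal E|})\ne0\qquad\text{for all }M\text{ and all nonempty }\mathcal E\subseteq M^{(r)},\ |\mathcal E|\le q.\tag{7}$$
Put $L_j=W+\mathbb Rg_j$ and $Z=\bigcup_{j=1}^qL_j$. Let $\mathcal V$ be the space of forms of degree $r$ on $T$, let $I\subseteq\mathcal V$ be the subspace of forms vanishing on $Z$, and let $Q=\mathcal V/I$, $u_E=f_E+I$.

**Step 4: $\dim Q\le d_p(r,m;q)$.** We list linear conditions that force a form into $I$ and count how many of them are independent. Write a point of $T$ as $x=w+y$ with $w\in W$, $y\in S$. Every $F\in\mathcal V$ is uniquely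
$$F(w+y)=\sum_{t=0}^{r}F_t(w,y),\qquad F_t(w,y)=\sum_{|\mu|=t}w^\mu F_\mu(y),$$
where $w^\mu$ runs over the $c_p(t)$ monomials of degree $t$ in the $p$ coordinates of $w$, and each $F_\mu$ is an arbitrary form of degree $r-t$ on $S=\mathbb R^h$. For $\lambda\in\mathbb R$,
$$F(w+\lambda g_j)=\sum_{t=0}^r\lambda^{r-t}F_t(w,g_j).$$
So if $F_\mu(g_j)=0$ for all $\mu$ and all $j$, then $F$ vanishes on every $L_j$, that is, $F\in I$. Thus $I$ contains the kernel of the linear map
$$\mathcal V\to\bigoplus_{\mu}\mathbb R^q,\qquad F\mapsto\big((F_\mu(g_1),\dots,F_\mu(g_q))\big)_{\mu},$$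
and $\dim Q=\dim\mathcal V-\dim I$ is at most the rank of this map. The map is a direct sum over $\mu$. For $|\mu|=t$ the summand is the evaluation map from forms of degree $r-t$ on $\mathbb R^h$ to $\mathbb R^q$. Its rank is at most $q$, and at most the dimension of its source, which is
$$\binom{h-1+r-t}{r-t}=\binom{m-t}{r-t}$$
because $h-1=m-r$. There are $c_p(t)$ summands with $|\mu|=t$, so
$$\dim Q\le\sum_{t=0}^rc_p(t)\min\Big\{q,\binom{m-t}{r-t}\Big\}=d_p(r,m;q).$$
For $p=0$ only the empty monomial, with $t=0$, occurs, in agreement with the values $c_0(t)$. For $t=r$ the forms $F_\mu$ are constants, which is why the $r$-th term is $c_p(r)$ rather than $q\,c_p(r)$: this is the overlap of the $L_j$ in $W$.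

**Step 5: property (2).** The lifted points give the functionals that prove independence. Let $M$ and $\mathcal E=\{A_1,\dots,A_a\}\subseteq M^{(r)}$ be given with $1\le a\le q$ (for $a=0$ there is nothing to show). Put $z_k=\sigma_M(g_k)$ for $k\le a$. Then $z_k\in T_M$ and $\pi(z_k)=g_k$, so $z_k\in g_k+W\subseteq L_k\subseteq Z$. Hence every form in $I$ vanishes at $z_k$, and $F\mapsto F(z_k)$ induces a well-defined linear functional $\varphi_k$ on $Q$. If an $r$-set $F$ is not contained in $M$, some $v\in F$ lies in $P$, and $\ell_v$ vanishes on $T_M\ni z_k$; so $\varphi_k(u_F)=0$. Now let $\sum_ic_iu_{A_i}$ lie in $\operatorname{span}\{u_F:F\not\subseteq M\}$. Applying $\varphi_k$ gives $\sum_ic_if_{A_i}(\sigma_M(g_k))=0$ for $k=1,\dots,a$. The matrix of this system has determinant $\Delta_{M,\mathcal E}(g_1,\dots,g_a)\ne0$ by (7), so all $c_i=0$. This proves Proposition 1. $\square$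

**Proof of Theorem 2.** Let $G$ be weakly $\mathcal H_r(m,l)$-saturated on $[n]$, missing $s$ edges. By Lemma 4, applied to the vectors of Proposition 1, $s\le\dim Q\le d_{n-m}(r,m;q)$, so $e(G)\ge\binom nr-d_{n-m}(r,m;q)=w(n,r,m,l)$. By Lemma 3 every $G(n,r,m,l)$ is weakly saturated with exactly this size, and Step 2 of the edge count gave the second form of (3). $\square$

From now on $r,m,l$ are fixed unless stated otherwise, and $w(n)=w(n,r,m,l)$.

## A matroid of rank $w(n)$ that is uniform on every $m$-set

We recall some facts about a matroid $\mathcal N$ on a finite set $X$ with rank function $\rho$. A set is spanning if its rank is $\rho(X)$. The closure of $A$ is the set of $x$ with $\rho(A\cup\{x\})=\rho(A)$. Rank satisfies $\rho(A\cup B)\le\rho(A)+|B|$. The uniform matroid of rank $k$ has as independent sets all sets of size at most $k$. In the dual $\mathcal N^*$, a set spans exactly when its complement is independent in $\mathcal N$, so $\mathcal N^*$ has rank $|X|-\rho(X)$. The dual of a uniform matroid of rank $k$ is uniform of rank $|X|-k$, and the dual of an $\mathbb R$-representable matroid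 is $\mathbb R$-representable. The contraction $\mathcal N/Y$ lives on $X\setminus Y$ and has rank $\rho(X)-\rho(Y)$. For vectors it means working modulo $\operatorname{span}Y$. Finally $(\mathcal N/Y)^*$ is the restriction of $\mathcal N^*$ to $X\setminus Y$.

As an example of the property studied next, take $r=2$, $m=l=3$. The graphic matroid of the complete graph on $[n]$ has rank $n-1=w(n)$. On each triangle any two edges are independent and all three are dependent, so it is uniform of rank $2=l-1$ there.

**Theorem 5.** For all $n\ge m$ and $1\le l\le\binom mr$ there is an $\mathbb R$-representable matroid $\mathcal M$ on $[n]^{(r)}$ of rank exactly $w(n)$ whose restriction to $M^{(r)}$ is the uniform matroid of rank $l-1$ for every $m$-set $M$. No matroid on $[n]^{(r)}$ with this uniformity property has larger rank. Every weakly $\mathcal H_r(m,l)$-saturated graph spans $\mathcal M$, and a weakly saturated graph is minimum if and only if it is a basis of $\mathcal M$.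

**Step 1: definition and rank.** We dualize, so that independence of missing edges becomes spanning by present edges. Let $p=n-m$, let $\mathcal N$ be the linear matroid of the vectors $u_E$ of Proposition 1, and let $\mathcal M=\mathcal N^*$; it is $\mathbb R$-representable. By Lemma 4 the complement of any weakly saturated graph is independent in $\mathcal N$, so every weakly saturated graph spans $\mathcal M$. The complement of $G(n,r,m,l)$ is independent and has $d_p(r,m)\ge\dim Q$ elements. Hence $\mathcal N$ has rank $d_p(r,m)$, and $\mathcal M$ has rank $\binom nr-d_p(r,m)=w(n)$.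

**Step 2: uniformity.** We compute the contraction dual to the restriction we want. Fix an $m$-set $M$ and let $\mathcal N_M$ be the contraction of $\mathcal N$ by $\{F:F\not\subseteq M\}$. By (2), any at most $q$ elements of $M^{(r)}$ are independent in $\mathcal N_M$. On the other hand, relabel the vertices so that the construction of $G(n,r,m,l)$ starts on $M$. The resulting graph is weakly saturated and spans exactly $l-1$ edges on $M$, because later steps add only edges that contain a later vertex. Its complement is independent in $\mathcal N$, has $d_p(r,m)$ elements, and exactly $\binom mr-(l-1)=q$ of them lie in $M^{(r)}$. So $\{F:F\not\subseteq M\}$ has rank at least $d_p(r,m)-q$, and $\mathcal N_M$ has rank at most $q$. Therefore $\mathcal N_M$ is uniform of rank $q$, and its dual, the restriction of $\mathcal M$ to $M^{(r)}$, is uniform of rank $\binom mr-q=l-1$.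

**Step 3: maximality and bases.** Here we use weak saturation inside an arbitrary matroid. Let $\mathcal M'$ be a matroid on $[n]^{(r)}$ whose restriction to every $M^{(r)}$ is uniform of rank $l-1$. If an $m$-set $M$ spans at least $l$ edges, each of these edges lies in the closure of the others, since the others number at least $l-1$ and so already have rank $l-1$ in $M^{(r)}$. Follow a proper ordering of $G(n,r,m,l)$. Each $E_i$ lies in the closure of $G(n,r,m,l)\cup\{E_1,\dots,E_{i-1}\}$, so by induction all $E_i$ lie in the closure of $G(n,r,m,l)$. Hence $G(n,r,m,l)$ spans $\mathcal M'$, and the rank of $\mathcal M'$ is at most $w(n)$. Finally, a weakly saturated graph spans $\mathcal M$, and a spanning set is a basis if and only if its size is the rank $w(n)$, which by Theorem 2 is the minimum size. $\square$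

## Edges outside a vertex subset, and degrees

**Corollary 6.** Let $U\subseteq[n]$ with $|U|=u\ge m$. Every weakly $\mathcal H_r(m,l)$-saturated $G$ on $[n]$ has at least $w(n)-w(u)$ edges not contained in $U$. If $G$ is minimum, then $e(G[U])\le w(u)$. In particular, for $n>m$ every vertex of a weakly saturated graph has degree at least
$$w(n)-w(n-1)=\sum_{t=0}^{r-1}c_{n-m}(t)\max\Big\{0,\binom{m-1-t}{r-1-t}-q\Big\},\tag{8}$$
and all these bounds are sharp.

**Step 1: the rank of $U^{(r)}$.** We bound how much of the rank of $\mathcal M$ can sit on $U$. Place a copy of $G(u,r,m,l)$ on $U$. The closure argument of Step 3 above uses only $m$-subsets of $U$, on which $\mathcal M$ is uniform of rank $l-1$. So this copy spans $U^{(r)}$ in $\mathcal M$, and $U^{(r)}$ has rank at most $w(u)$.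

**Step 2: the two bounds.** We compare ranks. Since $G$ spans $\mathcal M$, so does $U^{(r)}\cup(G\setminus U^{(r)})$, and $w(n)\le w(u)+|G\setminus U^{(r)}|$. If $G$ is minimum, it is a basis of $\mathcal M$, so $G\cap U^{(r)}$ is independent and $e(G[U])\le w(u)$.

**Step 3: degrees.** We take $U=[n]\setminus\{v\}$, which has $n-1\ge m$ elements; the edges not contained in $U$ are those through $v$. With $p=n-m$, (4) gives
$$w(n)-w(n-1)=\binom nr-\binom{n-1}r-d_p(r,m)+d_{p-1}(r,m)=\binom{n-1}{r-1}-d_p(r-1,m-1;q).$$
By (5) applied to $(r-1,m-1)$, $\binom{n-1}{r-1}=\sum_{t=0}^{r-1}c_p(t)\binom{m-1-t}{r-1-t}$, and (8) follows.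

**Step 4: sharpness.** We look at the construction itself. In $G(n,r,m,l)$ the edges inside $U=[u]$ form a $G(u,r,m,l)$, of size $w(u)$. So $e(G[U])=w(u)$, and exactly $w(n)-w(u)$ edges are not contained in $U$. For $u=n-1$ this says that vertex $n$ has degree $w(n)-w(n-1)$. $\square$

In the case of five edges on four vertices, (8) is $\max\{0,3-2\}+p\max\{0,1-2\}=1$, which matches the pendant vertices seen there.

## Skew set pairs with multiplicity

Lemma 4 used only the pattern in which $E_j\subseteq M_i$. Stated for the complements $P_i=[n]\setminus M_i$, this becomes a theorem about intersecting pairs.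

**Theorem 7.** Let $p\ge0$, $q,r\ge1$. Let $P_1,\dots,P_s$ be $p$-subsets of a set $X$, and let $\mathcal D_1,\dots,\mathcal D_s$ be families of $r$-subsets of $X$ with $|\mathcal D_i|\le q$, such that $E\cap P_i=\emptyset$ for $E\in\mathcal D_i$, and $E\cap P_j\ne\emptyset$ for $E\in\mathcal D_i$, $j<i$. Then
$$\sum_i|\mathcal D_i|\le\binom{p+r-1}{r}+q\binom{p+r-1}{r-1}.\tag{9}$$
If moreover $|X|=m+p$ with $m\ge r$ and $q\le\binom mr$, then
$$\sum_i|\mathcal D_i|\le d_p(r,m;q).\tag{10}$$
Both bounds are best possible.

For $q=1$ this is the skew Bollobás theorem: the bound (9) becomes $\binom{p+r-1}r+\binom{p+r-1}{r-1}=\binom{p+r}r$.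

**Example.** Let $p=r=1$. Each $P_i$ is a point, and each member of $\mathcal D_i$ with $i\ge2$ must meet $P_1$, hence equals $P_1$. The families are disjoint, as shown in Step 1 below, so the total is at most $q+1$, which is the value of (9). For $q=2$ it is attained on $X=\{a,b,c\}$ by $P_1=\{a\}$, $\mathcal D_1=\{\{b\},\{c\}\}$, $P_2=\{b\}$, $\mathcal D_2=\{\{a\}\}$.

**Step 1: the bound (10).** We repeat the argument of Lemma 4. If $E\in\mathcal D_i\cap\mathcal D_j$ with $j<i$, then $E\cap P_j$ would be both empty and nonempty; so the $\mathcal D_i$ are pairwise disjoint. Apply Proposition 1 with $n=m+p$ and $[n]$ identified with $X$. Suppose the vectors $u_E$, $E\in\bigcup\mathcal D_i$, satisfy a nontrivial relation, and let $i$ be the least index for which some $E\in\mathcal D_i$ has a nonzero coefficient. All other sets with nonzero coefficient lie in $\mathcal D_i$ or in later families. Members of later families meet $P_i$, so they are not contained in the $m$-set $M=X\setminus P_i$. Members of $\mathcal D_i$ lie in $M^{(r)}$, and there are at most $q$ of them. By (2) with $\mathcal E=\mathcal D_i$,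 all coefficients on $\mathcal D_i$ vanish, a contradiction. Hence $\sum_i|\mathcal D_i|=\big|\bigcup\mathcal D_i\big|\le\dim Q\le d_p(r,m;q)$.

**Step 2: the bound (9).** We enlarge the ground set until (10) no longer depends on $m$. Only finitely many finite sets are involved, so we may replace $X$ by a finite set of size $m+p$ that contains them all, with $m\ge q+r-1$. For $t<r$, fixing $r-t-1$ elements and varying one more shows
$$\binom{m-t}{r-t}\ge(m-t)-(r-t-1)=m-r+1\ge q .$$
For $t=0$ this gives $q\le\binom mr$, and $m\ge r$ since $q\ge1$. So (10) applies. In (1) the terms with $t<r$ equal $q\,c_p(t)$ and the term $t=r$ equals $c_p(r)$. Hence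
$$d_p(r,m;q)=q\sum_{t=0}^{r-1}c_p(t)+c_p(r)=q\binom{p+r-1}{r-1}+\binom{p+r-1}r ,\tag{11}$$
because the monomials of degree at most $r-1$ in $p$ variables correspond to the monomials of degree exactly $r-1$ in $p+1$ variables. For $p=0$ both sides of the last equality in (11) are $q$.

**Step 3: sharpness.** We turn a proper ordering of the extremal graph into set pairs. Let $m\ge r$, $1\le q\le\binom mr$, $l=\binom mr-q+1$ and $|X|=m+p$. Take a proper ordering $E_1,\dots,E_s$ for $G(m+p,r,m,l)$ on $X$; by Lemma 3, $s=d_p(r,m;q)$. Let $M_i$ be the $m$-sets of the proof of Lemma 4. Put $P_i=X\setminus M_i$ and define successively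
$$\mathcal D_i=\{E_j:j\ge i,\ E_j\subseteq M_i\}\setminus\bigcup_{i'<i}\mathcal D_{i'} .$$
By (6), $|\mathcal D_i|\le q$. Each $E_i$ lies in $M_i$, so it belongs to $\mathcal D_i$ or to an earlier family; hence $\bigcup\mathcal D_i=\{E_1,\dots,E_s\}$. Members of $\mathcal D_i$ lie in $M_i$, so they are disjoint from $P_i$. Let $E_k\in\mathcal D_i$ and $j<i$. If $E_k\cap P_j=\emptyset$, then $E_k\subseteq M_j$, and $k\ge i>j$. So $E_k$ belongs to $\mathcal D_j$ or to an earlier family, and it would have been removed from $\mathcal D_i$, a contradiction. Thus $E_k\cap P_j\ne\emptyset$ and all hypotheses hold. The $\mathcal D_i$ are disjoint, so $\sum_i|\mathcal D_i|=s=d_p(r,m;q)$, and (10) is attained. For (9) take $m=q+r-1$. By Step 2, $q\le\binom mr$, and by (11) the value $d_p(r,m;q)$ equals the right side of (9). $\square$
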